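\title{A structurally complete positive logic that is not hereditarily structurally complete}

\begin{abstract}
A positive logic is the $\{\wedge,\vee,\to\}$-fragment of an intermediate logic. We show that the positive logic of an eight-element poset is structurally complete but has an extension that is not. We give logics with this property of every finite depth $d\ge 3$ and one of infinite depth, and we show that depth $3$ is optimal: in depth at most $2$, structural completeness and hereditary structural completeness coincide and hold exactly for the positive logics of the forks with at most two prongs. The tool is a criterion for structural completeness in terms of definable maps into a finite poset with an added top point.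
\end{abstract}

\section{The question}

Formulas are built from propositional variables and $\bot$ by $\wedge,\vee,\to$. A formula is \emph{positive} if $\bot$ does not occur in it. An \emph{intermediate logic} is a set $\mathbf L$ of formulas with $\mathrm{Int}\subseteq\mathbf L\subseteq\mathrm{CPC}$ that is closed under modus ponens and substitution; here $\mathrm{Int}$ and $\mathrm{CPC}$ are intuitionistic and classical propositional logic. A \emph{positive logic} is the set $\mathbf L^+$ of positive formulas that belong to some intermediate logic $\mathbf L$.

Let $\mathbf P$ be a positive logic. A \emph{rule} $A_1,\dots,A_n/B$ consists of positive formulas, the premises $A_1,\dots,A_n$ and the conclusion $B$. The rule is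
\begin{itemize}
\item \emph{admissible} in $\mathbf P$ if every substitution $\sigma$ of positive formulas for variables with $\sigma(A_1),\dots,\sigma(A_n)\in\mathbf P$ has $\sigma(B)\in\mathbf P$;
\item \emph{derivable} in $\mathbf P$ if $B$ can be derived from $A_1,\dots,A_n$ and theorems of $\mathbf P$ by modus ponens, or equivalently if $(A_1\wedge\dots\wedge A_n)\to B\in\mathbf P$.
\end{itemize}
Derivable rules are admissible, because $\mathbf P$ is closed under positive substitutions and modus ponens. The logic $\mathbf P$ is \emph{structurally complete} if, conversely, every admissible rule is derivable: each rule under whose instances the set of theorems is closed is already expressed by an implication among the theorems. It is \emph{hereditarily structurally complete} if every positive logic $\mathbf P'\supseteq\mathbf P$ is structurally complete. Every positive logic lies between $\mathrm{Int}^+$ and $\mathrm{CPC}^+$. It is known that $\mathrm{Int}^+$ is not structurally complete, while $\mathrm{CPC}^+$ is (Section~\ref{sec:small} contains the short proof). The following question is posed in \cite{source}.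

\medskip
\noindent\textbf{Question.} \emph{Is there a structurally complete positive logic that is not hereditarily structurally complete?}
\medskip

To see what is at stake, let $\mathbf P\subseteq\mathbf P'$ with $\mathbf P$ structurally complete, and take a rule that is not derivable in $\mathbf P'$. It is not derivable in $\mathbf P$ either, so some $\sigma$ has $\sigma(A_1),\dots,\sigma(A_n)\in\mathbf P$ and $\sigma(B)\notin\mathbf P$. The formulas $\sigma(A_i)$ remain theorems of $\mathbf P'$, but $\sigma(B)$ may have become one. Structural completeness fails for $\mathbf P'$ exactly when, for some such rule, no substitution survives. The simplest logics suggest that this does not happen: we shall see that among logics of depth at most $2$ every structurally complete one is hereditarily so. Nevertheless the answer to the question is yes, and an example appears at depth $3$. Remark~\ref{rem:mechanism} displays the rule, the substitution and the formula $\sigma(B)$ that turns into a theorem.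

Section~\ref{sec:results} states the results. Section~\ref{sec:criterion} gives a sufficient condition for structural completeness, and Section~\ref{sec:small} applies it by hand to posets with at most three points, where the two devices of the main construction can be seen separately. The method breaks down on a four-point poset, and Section~\ref{sec:big} shows that structural completeness itself fails there. Repairing the breakdown leads to the example (Section~\ref{sec:F}) and to its versions of greater depth (Section~\ref{sec:towers}). Section~\ref{sec:depth2} treats depth at most $2$.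

\section{Posets, depth and the main results}\label{sec:results}

\subsection*{Kripke semantics}
Posets are nonempty. For a point $x$ of a poset $G$ let ${\uparrow}x=\{y\in G: y\ge x\}$; we say that $x$ \emph{sees} the points of ${\uparrow}x$. An \emph{upset} is a subset that contains ${\uparrow}x$ with each of its points $x$, and $\mathrm{Up}(G)$ is the set of upsets. The poset is \emph{rooted} if it has a least element, its root. A \emph{valuation} $\mu$ on $G$ assigns an upset to each variable and extends to formulas by $\mu(\bot)=\emptyset$, $\mu(A\wedge B)=\mu(A)\cap\mu(B)$, $\mu(A\vee B)=\mu(A)\cup\mu(B)$ and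
\[
x\in\mu(A\to B)\iff \text{every } y\ge x \text{ with } y\in\mu(A) \text{ has } y\in\mu(B).
\]
We say that $A$ \emph{holds} at $x$ if $x\in\mu(A)$ and \emph{fails} at $x$ otherwise. A formula is \emph{valid} on $G$ if $\mu(A)=G$ for all $\mu$, and a set of formulas is valid on $G$ if all its members are. The following facts are proved by induction on $A$.
\begin{itemize}
\item[(K1)] $\mu(A)$ is an upset.
\item[(K2)] If $\sigma$ is a substitution and $\mu_\sigma(z)=\mu(\sigma(z))$ for all variables $z$, then $\mu(\sigma(A))=\mu_\sigma(A)$.
\item[(K3)] If $V$ is a nonempty upset of $G$, then the truth of $A$ at a point of $V$ is the same under $\mu$ on $G$ and under the restricted valuation $z\mapsto\mu(z)\cap V$ on $V$. In particular, truth at a maximal point depends only on which variables hold at that point.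
\end{itemize}

For a nonempty class $\mathcal K$ of posets let $\mathrm{Pos}(\mathcal K)$ be the set of positive formulas valid on all members of $\mathcal K$, and write $\mathrm{Pos}(G)$ for $\mathrm{Pos}(\{G\})$. This is a positive logic. Indeed, the set of all formulas valid on $\mathcal K$ contains $\mathrm{Int}$ by soundness, is closed under modus ponens and, by (K2), under substitution, and is contained in $\mathrm{CPC}$ because valuations with values in $\{\emptyset,G\}$ compute classical truth tables. An upset of an upset $V$ of $G$ is an upset of $G$, so every valuation on $V$ is a valuation on $G$, and (K3) gives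
\begin{equation}\label{eq:upset}
\mathrm{Pos}(G)\subseteq\mathrm{Pos}(V)\qquad\text{for every nonempty upset } V \text{ of } G.
\end{equation}

\subsection*{Depth}
Let $bd^+_1=z_1\vee(z_1\to z_0)$ and $bd^+_{d+1}=z_{d+1}\vee(z_{d+1}\to bd^+_d)$, where $z_0,z_1,\dots$ are distinct variables.

\begin{lemma}\label{lem:depth}
The formula $bd^+_d$ is valid on a finite poset $G$ if and only if $G$ has no chain of $d+1$ points.
\end{lemma}

\begin{proof}
Put $bd^+_0=z_0$, so that the recursion starts at $d=0$. We show by induction on $d$ that if $bd^+_d$ fails at $x$, then $x$ is the least point of a chain of $d+1$ points. For $d=0$ the chain is $\{x\}$. If $bd^+_{d+1}$ fails at $x$, then $z_{d+1}$ fails at $x$, and at some $y\ge x$ the variable $z_{d+1}$ holds and $bd^+_d$ fails. So $y>x$, and $x$ extends the chain that starts at $y$. Conversely, let $w_0>w_1>\dots>w_d$, and put $\mu(z_0)=\emptyset$ and $\mu(z_s)={\uparrow}w_{s-1}$ for $1\le s\le d$. Then $bd^+_0$ fails at $w_0$. If $bd^+_{s-1}$ fails at $w_{s-1}$, then $bd^+_s$ fails at $w_s$, since $z_s$ fails at $w_s$ and holds at $w_{s-1}$.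
\end{proof}

A positive logic $\mathbf P$ has \emph{depth at most $d$} if $bd^+_d\in\mathbf P$. Since $bd^+_d\to bd^+_{d+1}\in\mathrm{Int}$, depth at most $d$ implies depth at most $d+1$. The \emph{depth} of $\mathbf P$ is the least such $d\ge1$, and it is infinite if there is none.

\subsection*{The posets}
For $n\ge0$ the \emph{$n$-fork} $T_n$ consists of a root $\rho$ and $n$ maximal points $1,\dots,n$ strictly above it, the \emph{prongs}; $T_0$ is a single point.

Let $E$ be the set of nonempty subsets of $\{1,2,3\}$, ordered by: $S<S'$ if and only if $S'\subsetneq S$ and $|S'|=1$. We write $12$ for $\{1,2\}$ and so on. The maximal points of $E$ are $\{1\},\{2\},\{3\}$. The other four points $12,13,23,123$ are the \emph{middle points}; they are pairwise incomparable, and each sees strictly above it exactly the singletons that it contains. Let $F=E\cup\{*\}$, where $*$ is a new least element (Figure~\ref{fig:F}). For $n\ge1$ let $G_n$ be obtained from $E$ by adding a chain $*_1>*_2>\dots>*_n$ of points below all of $E$. Thus $G_1=F$ with $*_1=*$. Put $\mathbf P_n=\mathrm{Pos}(G_n)$ and $\mathbf P_\omega=\bigcap_{n\ge 1}\mathbf P_n=\mathrm{Pos}(\{G_n:n\ge1\})$.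

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=1.3]
\node (r) at (0,0) {$*$};
\node (a) at (-3,1) {$12$};
\node (b) at (-1,1) {$13$};
\node (d) at (1,1) {$123$};
\node (c) at (3,1) {$23$};
\node (x) at (-2,2) {$1$};
\node (y) at (0,2) {$2$};
\node (z) at (2,2) {$3$};
\draw (r)--(a) (r)--(b) (r)--(c) (r)--(d) (a)--(x) (a)--(y) (b)--(x) (b)--(z) (c)--(y) (c)--(z);
\draw[very thick] (d)--(x) (d)--(y) (d)--(z);
\end{tikzpicture}
\caption{The eight-element poset $F$, ordered upward. Above the root $*$ lie the nonempty subsets of $\{1,2,3\}$, each non-singleton below the singletons that it contains. The thick edges mark the upset generated by $123$, a copy of the $3$-fork $T_3$.}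
\label{fig:F}
\end{figure}

\begin{theorem}\label{thm:A}
The logic $\mathrm{Pos}(F)$ is structurally complete, $\mathrm{Pos}(F)\subseteq\mathrm{Pos}(T_3)$, and $\mathrm{Pos}(T_3)$ is not structurally complete. Hence $\mathrm{Pos}(F)$ is structurally complete but not hereditarily structurally complete.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(a)] Every $\mathbf P_n$ $(n\ge1)$ and $\mathbf P_\omega$ is structurally complete but not hereditarily structurally complete. The logic $\mathbf P_n$ has depth exactly $n+2$, and $\mathbf P_\omega$ has infinite depth. In particular, there are such logics of every finite depth at least $3$, each of them the logic of a single finite poset.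
\item[(b)] For a positive logic $\mathbf P$ of depth at most $2$ the following are equivalent:
\begin{itemize}
\item[(1)] $\mathbf P$ is structurally complete;
\item[(2)] $\mathbf P$ is hereditarily structurally complete;
\item[(3)] $\mathbf P$ is not valid on $T_3$;
\item[(4)] $\mathbf P$ is $\mathrm{Pos}(T_0)$, $\mathrm{Pos}(T_1)$ or $\mathrm{Pos}(T_2)$.
\end{itemize}
So no positive logic of depth at most $2$ is structurally complete without being hereditarily structurally complete, and depth $3$ in Theorem~\ref{thm:A} is optimal.
\end{itemize}
\end{theorem}

\section{A criterion for structural completeness}\label{sec:criterion}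

In this section all posets are finite. At a point where all variables hold, and hence hold at all larger points, every positive formula holds. Such points carry no information about positive formulas, and they may all be collapsed to one formal point. Accordingly, let $G^\top$ be $G$ with a new greatest element $\top$, and put $T^\top=T\cup\{\top\}$ for $T\in\mathrm{Up}(G)$.

\begin{definition}\label{def:morphism}
A map $f\colon H\to G^\top$ is a \emph{morphism} if $f({\uparrow}x)\cup\{\top\}={\uparrow}f(x)$ for all $x\in H$, where ${\uparrow}f(x)$ is computed in $G^\top$.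
\end{definition}

The inclusion $\subseteq$ says that $f$ is monotone. The inclusion $\supseteq$ says that every $a\in G$ with $a>f(x)$ is the image of a point above $x$; nothing is required for $a=\top$. The inclusion map $G\to G^\top$ is a morphism.

\begin{lemma}\label{lem:pullback}
Let $f\colon H\to G^\top$ be a morphism and $v$ a valuation on $G$, and put $v'(z)=f^{-1}(v(z)^\top)$ for each variable $z$. Then $v'$ is a valuation on $H$, and $v'(A)=f^{-1}(v(A)^\top)$ for every positive formula $A$.
\end{lemma}

\begin{proof}
Preimages of upsets under the monotone map $f$ are upsets. We use induction on $A$. The operations $T\mapsto T^\top$ and $f^{-1}$ commute with $\cap$ and $\cup$, which settles $\wedge$ and $\vee$. By the induction hypothesis, $x\in v'(A\to B)$ if and only if the implication $a\in v(A)^\top\Rightarrow a\in v(B)^\top$ holds for all $a\in f({\uparrow}x)$. It holds for $a=\top$ in any case, so the condition is equivalent to the same implication for all $a\ge f(x)$ in $G^\top$. If $f(x)=\top$ this is true, and if $f(x)\in G$ it says that $f(x)\in v(A\to B)$. In both cases it is equivalent to $f(x)\in v(A\to B)^\top$.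
\end{proof}

Positivity is needed: for $A=\bot$ the statement would read $\emptyset=f^{-1}(\top)$.

\begin{lemma}\label{lem:forks}
For $0\le m\le n$ there is a morphism $T_n\to T_m^\top$ that sends the root to the root and whose image contains $T_m$. Consequently $\mathrm{Pos}(T_n)\subseteq\mathrm{Pos}(T_m)$.
\end{lemma}

\begin{proof}
Let $f$ fix $\rho,1,\dots,m$ and send the prongs $m+1,\dots,n$ to $\top$. Then $f({\uparrow}\rho)\cup\{\top\}=T_m^\top$, and for a prong $x$ we have $f({\uparrow}x)\cup\{\top\}=\{f(x),\top\}={\uparrow}f(x)$. If $A$ fails at $a\in T_m$ under $v$, then by Lemma~\ref{lem:pullback} it fails at the preimage of $a$ under $v'$.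
\end{proof}

To prove that $\mathrm{Pos}(\mathcal K)$ is structurally complete we must turn a countermodel to a rule into a substitution. Suppose that under a valuation $v$ on $G\in\mathcal K$ the premises hold everywhere and the conclusion does not. We replace each variable $z$ by a formula that names the upset $v(z)$. The difficulty is that the substituted premises must hold under \emph{all} valuations on all members of $\mathcal K$, not only under the one for which the names have their intended meaning. Condition (ii) below asks that, whatever the model, the names behave as the upsets of $G$ do, the resemblance being given by a morphism into $G^\top$. Condition (i) produces a countermodel in which the premises hold everywhere.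

\begin{lemma}[Criterion]\label{lem:criterion}
Let $\mathcal K$ be a nonempty class of finite rooted posets with the following two properties.
\begin{itemize}
\item[(i)] For all $G\in\mathcal K$ and $u\in G$ there are $G'\in\mathcal K$ and a morphism $g\colon G'\to({\uparrow}u)^\top$ that sends the root of $G'$ to $u$.
\item[(ii)] For each $G\in\mathcal K$ there are positive formulas $\psi_a$ $(a\in G^\top)$ such that for every $H\in\mathcal K$ and every valuation $\mu$ on $H$ there is a morphism $f_\mu\colon H\to G^\top$ with $\mu(\psi_a)=f_\mu^{-1}({\uparrow}a)$ for all $a\in G^\top$; moreover, for some valuation $\mu_0$ on $G$ the morphism $f_{\mu_0}$ is the inclusion $G\to G^\top$.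
\end{itemize}
Then $\mathrm{Pos}(\mathcal K)$ is structurally complete.
\end{lemma}

\begin{proof}
Let $\mathbf P=\mathrm{Pos}(\mathcal K)$ and let $A_1,\dots,A_n/B$ be a rule that is not derivable, so $(A_1\wedge\dots\wedge A_n)\to B\notin\mathbf P$. Then there are $G_0\in\mathcal K$, a valuation on $G_0$ and a point $u\in G_0$ at which all $A_i$ hold and $B$ fails. By (K1) and (K3), the restricted valuation $v_0$ on ${\uparrow}u$ has $v_0(A_i)={\uparrow}u$ and $u\notin v_0(B)$. Take $G\in\mathcal K$ and $g\colon G\to({\uparrow}u)^\top$ from (i), and let $v(z)=g^{-1}(v_0(z)^\top)$. By Lemma~\ref{lem:pullback}, $v(A_i)=G$ for all $i$, and the root of $G$ is not in $v(B)$.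

Take the formulas $\psi_a$ of (ii) for this $G$. For $T\in\mathrm{Up}(G)$ put $\psi_T=\psi_\top\vee\bigvee_{a\in T}\psi_a$, a formula because $G$ is finite. For all $H\in\mathcal K$ and all $\mu$ on $H$,
\[
\mu(\psi_T)=f_\mu^{-1}\Big(\{\top\}\cup\bigcup_{a\in T}{\uparrow}a\Big)=f_\mu^{-1}(T^\top).
\]
Let $\sigma(z)=\psi_{v(z)}$. Then $\mu_\sigma(z)=f_\mu^{-1}(v(z)^\top)$, so (K2) and Lemma~\ref{lem:pullback} give $\mu(\sigma(A))=f_\mu^{-1}(v(A)^\top)$ for every positive $A$. Hence $\mu(\sigma(A_i))=f_\mu^{-1}(G^\top)=H$ for all $H$ and $\mu$, that is, $\sigma(A_i)\in\mathbf P$. On the other hand $\mu_0(\sigma(B))=v(B)^\top\cap G=v(B)\ne G$, so $\sigma(B)\notin\mathbf P$. The rule is not admissible.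
\end{proof}

\begin{remark}
In algebraic terms, (ii) embeds $\mathrm{Up}(G)$, with its operations $\wedge,\vee,\to$, into the algebra of positive formulas modulo equivalence in $\mathrm{Pos}(\mathcal K)$. The map $T\mapsto\psi_T$ respects the operations by Lemma~\ref{lem:pullback}, and it is injective because $\mu_0(\psi_T)=T$.
\end{remark}

\section{The forks $T_0$, $T_1$, $T_2$}\label{sec:small}

\begin{proposition}\label{prop:small}
The logics $\mathrm{Pos}(T_0)$, $\mathrm{Pos}(T_1)$ and $\mathrm{Pos}(T_2)$ are structurally complete.
\end{proposition}

We apply Lemma~\ref{lem:criterion} with $\mathcal K=\{T_n\}$. Condition (i) holds for every $n$: for $u=\rho$ take the inclusion, and for a prong $u$ note that ${\uparrow}u\cong T_0$ and use Lemma~\ref{lem:forks}. It remains to verify (ii) for $n\le2$. In all three cases $f_\mu$ can be constructed for a valuation $\mu$ on an arbitrary finite poset $H$.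

\subsection*{One point: a variable in place of $\bot$}
Let $G=T_0=\{\rho\}$, $\psi_\top=p$ and $\psi_\rho=p\to p$. Put $f_\mu(x)=\top$ if $x\in\mu(p)$ and $f_\mu(x)=\rho$ otherwise. This map is monotone, and no point of $G$ lies strictly above a value, so it is a morphism. The equations $\mu(\psi_a)=f_\mu^{-1}({\uparrow}a)$ hold by definition, and $\mu_0(p)=\emptyset$ gives the inclusion. Since $\mathrm{Pos}(T_0)=\mathrm{CPC}^+$, this recovers the structural completeness of $\mathrm{CPC}^+$: given a classical assignment that refutes a rule, the proof of Lemma~\ref{lem:criterion} substitutes (up to equivalence) $p\to p$ for the true variables and $p$ for the false ones.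

\subsection*{Two points: climbing a chain}
For $G=T_1$ we need a formula $\psi_1$ that names the prong. A fresh variable $q$ names it under the intended valuation, but under another valuation a point at which $p$ and $q$ fail need not see a point at which $q$ holds and $p$ fails, and then it cannot be sent to the root. The remedy is to use $q\vee(q\to p)$, which always reaches the next layer below $\mu(p)$.

\begin{lemma}\label{lem:step}
Let $\mu$ be a valuation on a poset $H$, $A$ a formula and $r$ a variable. Then $\mu(r\vee(r\to A))$ contains $\mu(A)$ and every maximal element of $H\setminus\mu(A)$.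
\end{lemma}

\begin{proof}
By (K1), $\mu(A)\subseteq\mu(r\to A)$. Let $y$ be maximal in $H\setminus\mu(A)$. If $y\notin\mu(r)$, then every point above $y$ at which $r$ holds is strictly above $y$ and so lies in $\mu(A)$. Hence $y\in\mu(r\to A)$.
\end{proof}

Put $\psi_\top=p$, $\psi_1=q\vee(q\to p)$, $\psi_\rho=p\to p$. Then $\mu(\psi_\top)\subseteq\mu(\psi_1)\subseteq\mu(\psi_\rho)=H$. Let $f_\mu(x)$ be the first of $\top,1,\rho$ whose formula holds at $x$. Then $\mu(\psi_a)=f_\mu^{-1}({\uparrow}a)$ for all $a$, and $f_\mu$ is monotone because these sets are upsets. It remains to show that a point $x$ with $f_\mu(x)=\rho$ sees a point with value $1$. Since $x\notin\mu(p)$ and $H$ is finite, $x$ sees a maximal element $y$ of $H\setminus\mu(p)$, and $f_\mu(y)=1$ by Lemma~\ref{lem:step}. On $T_1$ let $\mu_0(p)=\emptyset$ and $\mu_0(q)=\{1\}$. Then $\mu_0(q\to p)=\emptyset$, so $\mu_0(\psi_1)=\{1\}$ and $f_{\mu_0}$ is the inclusion.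

\subsection*{Three points: colors}
For $G=T_2$ the map $f_\mu$ has to send some points to one prong and some to the other, and a point may go to the root only if it sees points of both kinds. We therefore classify the highest points not sent to $\top$ and let every other point record what it sees.

Let $H$ be finite and $\mu$ a valuation on $H$. Put $U=\mu(p)\cap\mu(q)$ and $D=H\setminus U$. The set $D$ is closed downward. Its maximal elements are called \emph{peaks}; they form an antichain, every point of $D$ sees a peak, and no peak lies in both $\mu(p)$ and $\mu(q)$. Suppose that each peak has been given a \emph{type}. The \emph{color} $c(x)$ of $x\in H$ is the set of types of the peaks that $x$ sees. However the types are chosen, we have: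
\begin{itemize}
\item[(C1)] $x\le y$ implies $c(y)\subseteq c(x)$;
\item[(C2)] $c(x)=\emptyset$ if and only if $x\in U$;
\item[(C3)] if $i\in c(x)$, then some $y\ge x$ has $c(y)=\{i\}$, namely a peak of type $i$, which sees no other peak.
\end{itemize}

\begin{lemma}\label{lem:peaks}
The formula $p\to q$ fails at $x$ if and only if $x$ sees a peak in $\mu(p)$. The formula $q\to p$ fails at $x$ if and only if $x$ sees a peak in $\mu(q)$.
\end{lemma}

\begin{proof}
If $p\to q$ fails at $x$, some $y\ge x$ lies in $\mu(p)\setminus\mu(q)$. Then $y\in D$, and a peak above $y$ lies in the upset $\mu(p)$. Conversely, a peak in $\mu(p)$ is not in $\mu(q)$. The second statement follows by exchanging $p$ and $q$.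
\end{proof}

For $T_2$ give a peak type $1$ if it lies in $\mu(p)$ and type $2$ otherwise. Identify $T_2^\top$ with the subsets of $\{1,2\}$ under reverse inclusion: $\top=\emptyset$, the prongs are $\{1\}$ and $\{2\}$, and $\rho=\{1,2\}$. Let $f_\mu=c$. It is monotone by (C1), and by (C3) a point of color $\{1,2\}$ sees points of colors $\{1\}$ and $\{2\}$. So $f_\mu$ is a morphism. Put
\[
\psi_\top=p\wedge q,\qquad \psi_2=p\to q,\qquad \psi_1=(p\to q)\to(p\wedge q),\qquad \psi_\rho=p\to p .
\]
By (C2), $\psi_\top$ holds at $x$ if and only if $c(x)=\emptyset$. By Lemma~\ref{lem:peaks}, $\psi_2$ holds at $x$ if and only if $1\notin c(x)$, that is, $c(x)\in{\uparrow}\{2\}$. The formula $\psi_1$ fails at $x$ if and only if some $y\ge x$ has $1\notin c(y)$ and $c(y)\ne\emptyset$, that is, $c(y)=\{2\}$; by (C1) and (C3) this means $2\in c(x)$. So $\psi_1$ holds at $x$ if and only if $c(x)\in{\uparrow}\{1\}$. On $T_2$ let $\mu_0(p)=\{1\}$, $\mu_0(q)=\emptyset$. Then $D=T_2$, the prong $i$ is a peak of type $i$, and $f_{\mu_0}$ is the inclusion. This completes the proof of Proposition~\ref{prop:small}.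

Under other valuations $f_\mu$ collapses. For instance, if $\mu(p)=\mu(q)=\{1\}$ on $T_2$, then the prong $1$ goes to $\top$, and the prong $2$ and the root both go to $\{2\}$.

\section{Forks with three or more prongs}\label{sec:big}

Two variables allow a third type: call a peak of type $1$ if it lies in $\mu(p)$, of type $2$ if it lies in $\mu(q)$, and of type $3$ if it lies in neither. One would like to use the resulting color map for $G=T_3$, identifying $T_3^\top$ with the colors $\emptyset,\{1\},\{2\},\{3\},\{1,2,3\}$. But two-element colors occur: on $T_3$ with $\mu(p)=\{1,3\}$ and $\mu(q)=\{2,3\}$ the peaks are the prongs $1$ and $2$, and the root has color $\{1,2\}$, which corresponds to no point of $T_3^\top$. We now show that no other choice of formulas helps, because $\mathrm{Pos}(T_3)$ is not structurally complete.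

Throughout the paper, when the letters $i,j,k$ occur together they satisfy $\{i,j,k\}=\{1,2,3\}$. Let $R$ be the rule in the variables $e,t_1,t_2,t_3$ with the six premises
\[
t_i\wedge t_j\to e,\qquad (t_i\to e)\to(t_j\vee t_k)
\]
and the conclusion $t_1\vee t_2\vee t_3$. Let $\delta$ be the implication from the conjunction of the premises to the conclusion. The premises are relations satisfied by the three prongs of $T_3$, with $t_i$ naming the prong $i$ and $e$ naming $\top$; the conclusion says that the root is absent.

\begin{lemma}\label{lem:three}
Let $\sigma$ be a substitution, $s_i=\sigma(t_i)$ and $\varepsilon=\sigma(e)$. Suppose that under a valuation on a poset the $\sigma$-images of all premises of $R$ hold at $x$ and $s_1\vee s_2\vee s_3$ fails at $x$. Then there are three distinct points $m_1,m_2,m_3>x$ such that $s_i$ holds and $\varepsilon$ fails at $m_i$.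
\end{lemma}

\begin{proof}
Since $s_j\vee s_k$ fails at $x$ and $(s_i\to\varepsilon)\to(s_j\vee s_k)$ holds at $x$, the formula $s_i\to\varepsilon$ fails at $x$. This gives $m_i\ge x$ at which $s_i$ holds and $\varepsilon$ fails, and $m_i\ne x$ because $s_i$ fails at $x$. If $m_i=m_j$, then $s_i\wedge s_j$ holds at $m_i$, and the premise $s_i\wedge s_j\to\varepsilon$ makes $\varepsilon$ hold there, which is false.
\end{proof}

\begin{lemma}\label{lem:delta}
The formula $\delta$ is valid on $T_0,T_1,T_2$ and not valid on $T_3$.
\end{lemma}

\begin{proof}
If $\delta$ fails somewhere, there is a point $x$ at which the premises hold and the conclusion fails, and Lemma~\ref{lem:three} gives three points strictly above $x$. There are no such points in $T_n$ for $n\le2$. On $T_3$ let $v(t_i)=\{i\}$ and $v(e)=\emptyset$. Then $v(t_i\wedge t_j)=\emptyset$, and $v(t_i\to e)$ is the set $\{j,k\}=v(t_j\vee t_k)$ of points that do not see $i$. So all premises hold everywhere, while the conclusion fails at the root.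
\end{proof}

For $\emptyset\ne I\subseteq\mathbb N=\{0,1,2,\dots\}$ let $\mathbf Q_I=\mathrm{Pos}(\{T_n:n\in I\})$.

\begin{proposition}\label{prop:big}
If $I$ contains some $n\ge3$, then $R$ is admissible but not derivable in $\mathbf Q_I$, so $\mathbf Q_I$ is not structurally complete. In particular $\mathrm{Pos}(T_3)$ is not structurally complete.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:forks} and the hypothesis on $I$, the logic $\mathbf Q_I$ is valid on $T_3$ and on $T_2$. By Lemma~\ref{lem:delta}, $\delta\notin\mathbf Q_I$, so $R$ is not derivable.

For admissibility, let $\sigma$ send all premises into $\mathbf Q_I$, write $s_i=\sigma(t_i)$, $\varepsilon=\sigma(e)$, and suppose that $s_1\vee s_2\vee s_3$ fails at a point $x$ of some $T_n$, $n\in I$, under a valuation $\mu$. Lemma~\ref{lem:three} gives distinct $m_1,m_2,m_3>x$ with $m_i\in\mu(s_i)\setminus\mu(\varepsilon)$. So $x$ is the root and the $m_i$ are prongs. The idea is to delete all prongs but $m_1$ and $m_2$. This does not change what holds at $m_1$ and $m_2$, and it produces a root that sees $s_1$ and $s_2$ but not $s_3$, which the premises forbid.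

The subposet $\{x,m_1,m_2\}$ is a copy of $T_2$, and $\mu'(z)=\mu(z)\cap\{x,m_1,m_2\}$ is a valuation on it. By (K3), $m_i\in\mu'(s_i)\setminus\mu'(\varepsilon)$ for $i=1,2$. The $\sigma$-images of the premises are valid on $T_2$; in particular $\mu'(s_i)\cap\mu'(s_j)\subseteq\mu'(\varepsilon)$ for $i\ne j$. If some point $y$ were in $\mu'(s_3)$, then a prong $m_i\ge y$ with $i\in\{1,2\}$ would lie in $\mu'(s_3)\cap\mu'(s_i)\subseteq\mu'(\varepsilon)$, which is false. So $\mu'(s_3)=\emptyset$ and $x\in\mu'(s_3\to\varepsilon)$. The premise $(s_3\to\varepsilon)\to(s_1\vee s_2)$ yields $x\in\mu'(s_1)\cup\mu'(s_2)$. If $x\in\mu'(s_1)$, then $m_2\in\mu'(s_1)\cap\mu'(s_2)\subseteq\mu'(\varepsilon)$. If $x\in\mu'(s_2)$, then $m_1\in\mu'(s_1)\cap\mu'(s_2)\subseteq\mu'(\varepsilon)$. Both are contradictions.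
\end{proof}

\section{The poset $F$}\label{sec:F}

The color map with three types failed for $T_3$ because the colors $12,13,23$ had no place in the target. The poset $E$ contains $T_3\cong{\uparrow}123$ and supplies exactly these places. We identify the top of $E^\top$, $F^\top$ and $G_n^\top$ with $\emptyset$, so that $E^\top$ is the set of all colors, with
\begin{equation}\label{eq:principal}
{\uparrow}S=\{S,\emptyset\}\cup\{\{i\}:i\in S\}\qquad(S\subseteq\{1,2,3\}).
\end{equation}
A new obstacle appears. A point of color $123$ may see a point of color $12$, and $12\notin{\uparrow}123$, so such a point cannot be sent to $123$. It is sent to the root $*$ of $F$. This requires that it see points of all seven nonempty colors, and the heart of the proof is that on $F$ this is forced.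

\subsection*{Tame and wild points}
Let $H$ be a finite poset, $\mu$ a valuation on $H$, and let $U$, $D$ and the peaks be as in Section~\ref{sec:small}, with the three types of Section~\ref{sec:big} and the corresponding color $c(x)\subseteq\{1,2,3\}$. A point $x$ is \emph{wild} if $c(x)=123$ and some $y\ge x$ has $|c(y)|=2$, and \emph{tame} otherwise. Define
\[
\alpha_1=p\to q,\qquad \alpha_2=q\to p,\qquad \alpha_3=\big((p\vee q)\to(p\wedge q)\big)\to(p\wedge q),
\]
\[
\psi_\emptyset=p\wedge q,\qquad \psi_{\{i\}}=\alpha_j\wedge\alpha_k,\qquad \psi_{\{i,j\}}=\alpha_k,\qquad \psi_{123}=\bigwedge_{k=1}^{3}\big(\alpha_k\to(\alpha_i\vee\alpha_j)\big),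
\]
\[
\gamma_0=\alpha_1\vee\alpha_2\vee\alpha_3\vee\psi_{123}.
\]

\begin{lemma}\label{lem:colors}
For every $x\in H$:
\begin{itemize}
\item[(a)] $\alpha_i$ holds at $x$ if and only if $i\notin c(x)$;
\item[(b)] $\psi_{123}$ holds at $x$ if and only if no $y\ge x$ has $|c(y)|=2$;
\item[(c)] $\gamma_0$ holds at $x$ if and only if $x$ is tame.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $i=1,2$ this is Lemma~\ref{lem:peaks}. The formula $(p\vee q)\to(p\wedge q)$ fails at $y$ if and only if $y$ sees a point of $D$ in the upset $\mu(p)\cup\mu(q)$, hence if and only if $y$ sees a peak in this set. So it holds at $y$ if and only if $c(y)\subseteq\{3\}$. By (C2), $\alpha_3$ fails at $x$ if and only if some $y\ge x$ has $c(y)=\{3\}$, and by (C1) and (C3) this means $3\in c(x)$.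

(b) By (a), the $k$-th conjunct fails at $x$ if and only if some $y\ge x$ has $k\notin c(y)$ and $i,j\in c(y)$, that is, $c(y)=\{i,j\}$.

(c) By (a), $\alpha_1\vee\alpha_2\vee\alpha_3$ holds at $x$ if and only if $c(x)\ne123$. Combine this with (b).
\end{proof}

\begin{lemma}\label{lem:tame}
The tame points form an upset. If $x$ is tame, then $c({\uparrow}x)\cup\{\emptyset\}={\uparrow}c(x)$ in $E^\top$. For every $S\subseteq\{1,2,3\}$,
\[
\mu(\psi_S)=\{x\in H: x \text{ is tame and } c(x)\in{\uparrow}S\}.
\]
\end{lemma}

\begin{proof}
The tame points form the upset $\mu(\gamma_0)$. Let $x$ be tame. The set $c({\uparrow}x)\cup\{\emptyset\}$ contains $c(x)$, $\emptyset$ and, by (C3), all $\{i\}$ with $i\in c(x)$, so it contains ${\uparrow}c(x)$ by \eqref{eq:principal}. Conversely let $y\ge x$; then $c(y)\subseteq c(x)$. If $|c(x)|\le2$, every subset of $c(x)$ belongs to ${\uparrow}c(x)$. If $c(x)=123$, then $|c(y)|\ne2$ because $x$ is tame, and the colors of size $0,1,3$ are the elements of ${\uparrow}123$.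

Let $|S|\le2$. By (C2) and Lemma~\ref{lem:colors}(a), $\psi_S$ holds at $x$ if and only if $c(x)\subseteq S$. In that case $x$ is tame, and $c(x)\subseteq S$ is the same as $c(x)\in{\uparrow}S$. Let $S=123$ and use Lemma~\ref{lem:colors}(b). If $|c(x)|\le1$, then $\psi_{123}$ holds at $x$ by (C1). If $|c(x)|=2$, it fails, with $y=x$. If $c(x)=123$, it holds if and only if $x$ is tame. So it holds exactly at the tame points with $|c(x)|\ne2$.
\end{proof}

So far $H$ was arbitrary. The next lemma is the only place where the shape of $H$ matters. For Theorem~\ref{thm:A} only the case $m=1$ is needed, where $G_1=F$.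

\begin{lemma}\label{lem:wild}
Let $H=G_m$.
\begin{itemize}
\item[(a)] If some point is wild under $\mu$, then the wild points are exactly $*_1,\dots,*_m$, and $c$ maps $E$ bijectively onto $E$.
\item[(b)] If $\mu(p)=\{\{1\}\}$ and $\mu(q)=\{\{2\}\}$, then the wild points are $*_1,\dots,*_m$, and $c(S)=S$ for all $S\in E$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $x$ be wild and $y\ge x$ with $|c(y)|=2$; then $y>x$. Since $|c(x)|=3$, all three types occur and the antichain of peaks has at least three elements. Each $*_l$ is comparable with every point of $G_m$, so it is not a peak. Hence all peaks lie in $E$, each $*_l$ sees all of them, and $c(*_l)=123$. Therefore $y\in E$. The point $y$ sees two different peaks. They are incomparable, so both are strictly above $y$. Thus $y$ is a middle point and the two peaks are maximal points $\{i\},\{j\}$ of $G_m$. From $x<y$ we get $x\in\{*_1,\dots,*_m\}$, and this holds for every wild $x$. Conversely, every $*_l$ has color $123$ and sees $y$, so it is wild.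

Suppose that $\{k\}\notin D$. Every middle point has at least two elements, so it contains $i$ or $j$ and lies strictly below one of the points $\{i\},\{j\}$ of $D$. Then no middle point is a peak, and $\{i\},\{j\}$ are the only peaks, although there are at least three. Hence all three maximal points lie in $D$, so $D=G_m$ and the peaks are $\{1\},\{2\},\{3\}$. All three types occur, so the map $\pi$ sending $i$ to the type of $\{i\}$ is a permutation of $\{1,2,3\}$, and $c(S)=\pi(S)$ for $S\in E$.

(b) Here $U=\emptyset$, the peaks are $\{1\},\{2\},\{3\}$, and $\{i\}$ has type $i$. So $c(S)=S$. Each $*_l$ has color $123$ and sees the point $12$, so it is wild, and (a) applies.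
\end{proof}

\begin{remark}
On other posets a wild point need not see all nonempty colors. Let $H$ have a root $x$, maximal points $w_1,w_2,w_3$ and one more point $y>x$ below $w_1,w_2$ only, and let $\mu(p)=\{w_1\}$, $\mu(q)=\{w_2\}$. Then $x$ is wild, and the colors that occur are $123,12,\{1\},\{2\},\{3\}$.
\end{remark}

\subsection*{Moving a refutation to the root}
For condition (i) we need, among others, a morphism from $F$ to $({\uparrow}123)^\top$. It cannot fix $\{1\}$ and $\{2\}$ unless something is lost: the value at $12$ would have to be $123$, and then $\{3\}$ would have to be the image of a point of ${\uparrow}12$. Instead we collapse the maximal points to $\top$ and let two-element middle points serve as prongs. Put $M_i=\{j,k\}$.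

\begin{lemma}\label{lem:roots}
For every $u\in G_n$ there is a morphism $g_u\colon G_n\to({\uparrow}u)^\top$ that sends the root $*_n$ to $u$.
\end{lemma}

\begin{proof}
Let $u=*_s$. Put $g_u(*_l)=*_{\min(l,s)}$ and let $g_u$ fix $E$. For $x\in{\uparrow}u$ the map fixes ${\uparrow}x$ pointwise, and for $l\ge s$ it maps ${\uparrow}*_l$ onto $E\cup\{*_1,\dots,*_s\}$. So the condition of Definition~\ref{def:morphism} holds at every point.

Let $u=S\in E$ with $|S|\ge2$. Put $g_u(*_l)=S$ for all $l$, $g_u(M_i)=\{i\}$ for $i\in S$, and $g_u=\emptyset$ elsewhere. Then $g_u({\uparrow}*_l)=\{S,\emptyset\}\cup\{\{i\}:i\in S\}={\uparrow}S$, and $g_u({\uparrow}M_i)=\{\{i\},\emptyset\}={\uparrow}\{i\}$ for $i\in S$. Any other point $y$ lies in $E$ and sees only itself and maximal points, so $g_u({\uparrow}y)=\{\emptyset\}$.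

Let $u=\{i\}$. Put $g_u(*_l)=\{i\}$ for all $l$ and $g_u=\emptyset$ on $E$. Then $g_u({\uparrow}*_l)=\{\{i\},\emptyset\}$ and $g_u({\uparrow}y)=\{\emptyset\}$ for $y\in E$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Lemma~\ref{lem:criterion} with $\mathcal K=\{F\}$. Condition (i) is Lemma~\ref{lem:roots} with $n=1$. For (ii) take the formulas $\psi_S$ above and $\psi_*=p\to p$, and for a valuation $\mu$ on $F$ let $f_\mu(x)=c(x)$ if $x$ is tame and $f_\mu(x)=*$ if $x$ is wild. At a tame point $x$ all points of ${\uparrow}x$ are tame, and Lemma~\ref{lem:tame} gives $f_\mu({\uparrow}x)\cup\{\emptyset\}={\uparrow}f_\mu(x)$. If $x$ is wild, then by Lemma~\ref{lem:wild}(a) $x=*$, the points of $E$ are tame and $f_\mu(E)=E$, so $f_\mu({\uparrow}x)\cup\{\emptyset\}=F^\top={\uparrow}*$. Thus $f_\mu$ is a morphism. Since $*\notin{\uparrow}S$, Lemma~\ref{lem:tame} gives $\mu(\psi_S)=f_\mu^{-1}({\uparrow}S)$, and $\mu(\psi_*)=F=f_\mu^{-1}({\uparrow}*)$. For the valuation $\mu_0$ of Lemma~\ref{lem:wild}(b) the map $f_{\mu_0}$ is the inclusion. So $\mathrm{Pos}(F)$ is structurally complete.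

Since ${\uparrow}123\cong T_3$ is an upset of $F$, \eqref{eq:upset} gives $\mathrm{Pos}(F)\subseteq\mathrm{Pos}(T_3)$, and $\mathrm{Pos}(T_3)$ is not structurally complete by Proposition~\ref{prop:big}.
\end{proof}

\begin{remark}\label{rem:mechanism}
Follow the proof of Lemma~\ref{lem:criterion} for the rule $R$ and $\mathcal K=\{F\}$. The refutation of Lemma~\ref{lem:delta} lives on ${\uparrow}123$, and $g_{123}$ pulls it back to the valuation on $F$ with $v(e)=\{123,\{1\},\{2\},\{3\}\}$ and $v(t_i)=v(e)\cup\{M_i\}$. Up to equivalence in $\mathrm{Pos}(F)$, the resulting substitution is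
\[
\sigma(e)=\psi_{123},\qquad \sigma(t_i)=\alpha_i\vee\psi_{123}.
\]
It sends the premises of $R$ into $\mathrm{Pos}(F)$, and it sends the conclusion to a formula equivalent to $\gamma_0$, which says that the point is tame. This formula fails at the root of $F$ under $\mu_0$. It is valid on $T_3$: a wild point lies strictly below a point with a two-element color, which is not maximal, so a wild point starts a chain of three points. Thus $\sigma$ shows that $R$ is not admissible in $\mathrm{Pos}(F)$, and it no longer does so in $\mathrm{Pos}(T_3)$.
\end{remark}

\begin{remark}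
Condition (i) becomes trivial if $\{F\}$ is replaced by the class $\{{\uparrow}u:u\in F\}$, which has the same positive logic by \eqref{eq:upset}. But then (ii) is required for the target $T_3$, and it fails: otherwise $\{T_3\}$ would satisfy (i) and (ii), contradicting Proposition~\ref{prop:big}. The role of (i) is to replace a refutation on $T_3$ by one on $F$.
\end{remark}

\section{Greater depth}\label{sec:towers}

On $G_m$ the wild points form a chain, and they have to be mapped to the chain $*_1>\dots>*_n$ of the target $G_n$ without skipping a step. This is the problem that Lemma~\ref{lem:step} solved for $T_1$. We iterate it, starting from the formula $\gamma_0$ that defines the tame points.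

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
Apply Lemma~\ref{lem:criterion} with $\mathcal K=\{G_n\}$ for $\mathbf P_n$ and $\mathcal K=\{G_n:n\ge1\}$ for $\mathbf P_\omega$. In both cases (i) is Lemma~\ref{lem:roots}. For (ii) fix the target $G_n$; we construct $f_\mu\colon G_m\to G_n^\top$ for all $m\ge1$ and all valuations $\mu$ on $G_m$, which covers both classes.

Let $r_1,\dots,r_{n-1}$ be new variables and put
\[
\gamma_s=r_s\vee(r_s\to\gamma_{s-1})\quad(1\le s\le n-1),\qquad \gamma_n=p\to p .
\]
Keep the formulas $\psi_S$ and let $\psi_{*_s}=\gamma_s$ for $1\le s\le n$. By Lemmas~\ref{lem:step} and~\ref{lem:colors}(c),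
\[
\{\text{tame points}\}=\mu(\gamma_0)\subseteq\mu(\gamma_1)\subseteq\dots\subseteq\mu(\gamma_n)=G_m .
\]
Let $f_\mu(x)=c(x)$ for tame $x$, and for wild $x$ let $f_\mu(x)=*_s$ with $s\ge1$ least such that $x\in\mu(\gamma_s)$.

\emph{The formulas define the preimages.} No $*_s$ lies in ${\uparrow}S$, so $\mu(\psi_S)=f_\mu^{-1}({\uparrow}S)$ by Lemma~\ref{lem:tame}. The set $f_\mu^{-1}({\uparrow}*_s)$ consists of the tame points and the wild points that lie in one of $\mu(\gamma_1),\dots,\mu(\gamma_s)$. By the chain of inclusions this is $\mu(\gamma_s)$.

\emph{The map is a morphism.} At tame points the condition holds by Lemma~\ref{lem:tame}. Suppose that wild points exist. By Lemma~\ref{lem:wild}(a) they are $*_1,\dots,*_m$, and $f_\mu(E)=E$. Each $\mu(\gamma_s)$ is an upset containing $E$, so $\mu(\gamma_s)=E\cup\{*_1,\dots,*_{h_s}\}$ with $0=h_0\le h_1\le\dots\le h_n=m$, and $f_\mu(*_l)=*_s$ if and only if $h_{s-1}<l\le h_s$. We claim that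
\begin{equation}\label{eq:strict}
h_{s-1}<m\ \Longrightarrow\ h_{s-1}<h_s\qquad(1\le s\le n).
\end{equation}
For $s=n$ this holds because $h_n=m$. For $s<n$ the point $*_{h_{s-1}+1}$ is the greatest element of $G_m\setminus\mu(\gamma_{s-1})$, so it lies in $\mu(\gamma_s)$ by Lemma~\ref{lem:step}. Now let $f_\mu(*_l)=*_s$. For $l'\le l$ we have $l'\le h_s$, so $f_\mu(*_{l'})\in\{*_1,\dots,*_s\}$. For $1\le s'\le s$ we have $h_{s'-1}\le h_{s-1}<l\le m$, so by \eqref{eq:strict} the index $l'=h_{s'-1}+1$ satisfies $h_{s'-1}<l'\le h_{s'}$; it also satisfies $l'\le l$, and $f_\mu(*_{l'})=*_{s'}$. Hence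
\[
f_\mu({\uparrow}*_l)\cup\{\emptyset\}=\{*_1,\dots,*_s\}\cup E\cup\{\emptyset\}={\uparrow}*_s .
\]

\emph{The inclusion.} On $G_n$ let $\mu_0(p)=\{\{1\}\}$, $\mu_0(q)=\{\{2\}\}$ and $\mu_0(r_s)={\uparrow}*_s$. By Lemma~\ref{lem:wild}(b), $f_{\mu_0}$ fixes $E$ and $\mu_0(\gamma_0)=E$, so $h_0=0$. We show by induction that $h_s=s$. Let $1\le s\le n-1$ and $h_{s-1}=s-1$. The variable $r_s$ holds at $*_s$, so $h_s\ge s$. For $l>s$ it fails at $*_l$, and $r_s\to\gamma_{s-1}$ fails at $*_l$ too, because $*_s\ge *_l$ lies in $\mu_0(r_s)\setminus\mu_0(\gamma_{s-1})$. So $h_s=s$. Also $h_n=n$. Hence $f_{\mu_0}(*_s)=*_s$ for all $s$.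

By Lemma~\ref{lem:criterion}, all $\mathbf P_n$ and $\mathbf P_\omega$ are structurally complete. Since ${\uparrow}123\cong T_3$ is an upset of $G_n$, \eqref{eq:upset} gives $\mathbf P_\omega\subseteq\mathbf P_n\subseteq\mathrm{Pos}(T_3)$, so by Proposition~\ref{prop:big} none of these logics is hereditarily structurally complete. The longest chains of $G_n$ consist of the $n$ points $*_s$, a middle point and a maximal point. By Lemma~\ref{lem:depth}, $bd^+_{n+2}\in\mathbf P_n$ and $bd^+_{n+1}\notin\mathbf P_n$. So $\mathbf P_n$ has depth $n+2$, and $bd^+_{n+1}\notin\mathbf P_\omega$ for every $n\ge1$, so $\mathbf P_\omega$ has infinite depth.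
\end{proof}

\section{Depth at most two}\label{sec:depth2}

Propositions~\ref{prop:small} and~\ref{prop:big} concern logics of forks. To obtain Theorem~\ref{thm:B}(b) we show that every positive logic of depth at most $2$ is of this kind. A positive logic is by definition the fragment of an intermediate logic $\mathbf L$, so we can work in the full language, where $\bot$ is available.

We recall the canonical model. Enumerate the variables as $p_1,p_2,\dots$, fix $N\ge1$, and call a formula in the variables $p_1,\dots,p_N$ an \emph{$N$-formula}. A \emph{prime theory} is a set $\Gamma$ of $N$-formulas that contains all $N$-formulas of $\mathbf L$, is closed under modus ponens, does not contain $\bot$, and contains $A$ or $B$ whenever it contains $A\vee B$. Let $W_N$ be the set of prime theories ordered by inclusion, with the valuation $\nu(p_l)=\{\Gamma:p_l\in\Gamma\}$. Two textbook facts hold for all $N$-formulas $A$: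
\begin{itemize}
\item[(M1)] $\nu(A)=\{\Gamma\in W_N:A\in\Gamma\}$;
\item[(M2)] if $A\notin\mathbf L$, then $A\notin\Gamma$ for some $\Gamma\in W_N$.
\end{itemize}
These facts refute each non-theorem under the one valuation $\nu$. What has to be shown is that $\mathbf L$ is valid on the poset $W_N$, under all valuations. This follows once $W_N$ is known to be finite, since every upset is then definable.

\begin{proposition}\label{prop:depth2}
Every positive logic of depth at most $2$ equals $\mathbf Q_I$ for some nonempty $I\subseteq\mathbb N$.
\end{proposition}

\begin{proof}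
Let $\mathbf P=\mathbf L^+$ with $bd^+_2\in\mathbf P$, and fix $N\ge1$.

\emph{$W_N$ has no chain of three points.} Let $\Gamma_0\subsetneq\Gamma_1\subsetneq\Gamma_2$, and choose $A\in\Gamma_1\setminus\Gamma_0$ and $B\in\Gamma_2\setminus\Gamma_1$. The formula $A\vee(A\to(B\vee(B\to\bot)))$ is a substitution instance of $bd^+_2$, so it lies in $\mathbf L$ and in $\Gamma_0$. Since $A\notin\Gamma_0$, the second disjunct lies in $\Gamma_0\subseteq\Gamma_1$, and $A\in\Gamma_1$ gives $B\vee(B\to\bot)\in\Gamma_1$. Since $B\notin\Gamma_1$, we get $B\to\bot\in\Gamma_1\subseteq\Gamma_2$, and $B\in\Gamma_2$ gives $\bot\in\Gamma_2$, a contradiction.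

\emph{$W_N$ is finite.} By (M1) and (K3), a maximal element of $W_N$ is determined by the variables that it contains, so there are at most $2^N$ maximal elements. Let $\Gamma,\Gamma'$ be non-maximal, contain the same variables and have the same set $X$ of elements strictly above them; all elements of $X$ are maximal. By induction on $A$, $A\in\Gamma$ if and only if $A\in\Gamma'$. The only case that involves other points is $A\to B$: by (M1) it lies in $\Gamma$ if and only if the implication $A\in\Delta\Rightarrow B\in\Delta$ holds for $\Delta=\Gamma$ and for all $\Delta\in X$, and the same criterion applies to $\Gamma'$. So $\Gamma=\Gamma'$, and there are finitely many non-maximal elements.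

\emph{Every upset of $W_N$ is $\nu(C)$ for an $N$-formula $C$.} Let $\Gamma\in W_N$. For each $\Delta\not\supseteq\Gamma$ choose $A_\Delta\in\Gamma\setminus\Delta$, and let $C_\Gamma$ be the conjunction of $p_1\to p_1$ and all $A_\Delta$. By (M1), $\nu(C_\Gamma)={\uparrow}\Gamma$. A nonempty upset is a finite union of such sets and is defined by a disjunction; the empty upset is $\nu(\bot)$.

\emph{$\mathbf L$ is valid on $W_N$.} Let $A\in\mathbf L$ and let $w$ be a valuation on $W_N$. Choose a substitution $\tau$ by $N$-formulas with $\nu(\tau(z))=w(z)$ for all variables $z$. Then $\tau(A)$ is an $N$-formula of $\mathbf L$, so $w(A)=\nu(\tau(A))=W_N$ by (K2) and (M1).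

Let $I$ be the set of all $n$ such that $\mathbf L$ is valid on $T_n$. Let $A\notin\mathbf L$ and choose $N$ such that $A$ is an $N$-formula. By (M2) and (M1), $A$ fails at some $\Gamma\in W_N$. The poset ${\uparrow}\Gamma$ is finite, rooted and has no chain of three points, so it is isomorphic to some $T_n$. By (K3), $\mathbf L$ is valid on it and $A$ is not. Hence $n\in I$, and $\mathbf L$ is the set of formulas valid on all $T_n$ with $n\in I$. The case $A=\bot$ shows that $I\ne\emptyset$. Passing to positive formulas gives $\mathbf P=\mathbf Q_I$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]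
Let $\mathbf P$ have depth at most $2$, and write $\mathbf P=\mathbf Q_I$.

(3)$\Rightarrow$(4). If $I$ contained some $n\ge3$, then $\mathbf P\subseteq\mathrm{Pos}(T_n)\subseteq\mathrm{Pos}(T_3)$ by Lemma~\ref{lem:forks}, contrary to (3). So $I\subseteq\{0,1,2\}$, and Lemma~\ref{lem:forks} gives $\mathbf P=\mathrm{Pos}(T_{\max I})$.

(4)$\Rightarrow$(2). By Lemma~\ref{lem:delta}, $\delta\in\mathbf P$. Let $\mathbf P'\supseteq\mathbf P$ be a positive logic. It contains $bd^+_2$, so it has depth at most $2$, and it contains $\delta$, so it is not valid on $T_3$. By (3)$\Rightarrow$(4) for $\mathbf P'$ and Proposition~\ref{prop:small}, $\mathbf P'$ is structurally complete.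

(2)$\Rightarrow$(1). Take $\mathbf P'=\mathbf P$.

(1)$\Rightarrow$(3). Suppose that $\mathbf P$ is valid on $T_3$. Then $\delta\notin\mathbf P$ by Lemma~\ref{lem:delta}, while $\delta$ is valid on $T_0,T_1,T_2$. So $I\not\subseteq\{0,1,2\}$, and $\mathbf P$ is not structurally complete by Proposition~\ref{prop:big}.

The last sentence of the theorem follows from (1)$\Rightarrow$(2) and from the fact that $\mathrm{Pos}(F)=\mathbf P_1$ has depth $3$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Hereditarily Structurally Complete Positive Logics},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 37973832C00CBC60BECDD5943AB8B907/\allowbreak S1755020319000169a.pdf/\allowbreak hereditarily-\allowbreak structurally-\allowbreak complete-\allowbreak positive-\allowbreak logics.pdf}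

\end{thebibliography}
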